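# Small independent sets in two-dimensional Hasse diagrams

All logarithms written $\log_2$ are to base $2$, and $\ln$ is the natural logarithm. We write $[\beta]=\{1,\dots,\beta\}$.

## 1. Five points and a pentagon

Put five points in the plane:
$$p_1=(1,1),\quad p_2=(2,3),\quad p_3=(3,4),\quad p_4=(4,2),\quad p_5=(5,5).$$
Say that $p\le q$ when $q$ is weakly to the right of $p$ and weakly above it. Join $p$ and $q$ by an edge when $p<q$ and no third point lies between them in this order. Let us find all edges. The point $p_1$ is below everything. The pair $p_1p_2$ is an edge and so is $p_1p_4$, but $p_1p_3$ is not, because $p_1<p_2<p_3$, and $p_1p_5$ is not either. Next, $p_2<p_3$ is an edge. The pairs $p_2,p_4$ and $p_3,p_4$ are incomparable. Below $p_5$ we get the edges $p_3p_5$ and $p_4p_5$, but not $p_2p_5$, since $p_3$ is in between. The edges are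
$$p_1p_2,\quad p_2p_3,\quad p_3p_5,\quad p_5p_4,\quad p_4p_1,$$
which form a $5$-cycle. Among the five points, at most two can be chosen with no edge between them.

Let us fix the words for this.

**Definition (Hasse diagram).** Let $P=(X,\le)$ be a finite partially ordered set, that is, $\le$ is reflexive, antisymmetric and transitive; $x<y$ means $x\le y$ and $x\neq y$. The pair $x<y$ is a *cover* if there is no $z\in X$ with $x<z<y$. The Hasse diagram $H(P)$ is the graph on $X$ whose edges are the pairs $\{x,y\}$ with $x<y$ a cover. We ignore directions. For a graph $G$, $\alpha(G)$ is the size of a largest independent set.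

**Definition (dimension at most $2$).** A poset has dimension at most $2$ if its order is the intersection of two linear orders on $X$. Equivalently, it is isomorphic to a finite set of points in the plane with distinct $x$-coordinates and distinct $y$-coordinates, ordered by $(a,b)\le(c,d)$ iff $a\le c$ and $b\le d$. (Given two linear orders, use the rank in the first as $x$-coordinate and the rank in the second as $y$-coordinate.)

**Definition.** $f_2(n)$ is the minimum of $\alpha(H(P))$ over all $n$-element posets $P$ of dimension at most $2$.

A Hasse diagram contains no triangle: three pairwise adjacent elements would form a chain $p<q<r$, and then $\{p,r\}$ is not a cover. This gives the first values. Clearly $f_2(1)=f_2(2)=1$. Since a triangle-free graph on at least three vertices has two non-adjacent vertices, $f_2(n)\ge 2$ for $n\ge3$. Chains on $3$ and $4$ elements have a path as Hasse diagram, and the pentagon above has five elements, so $f_2(3)=f_2(4)=f_2(5)=2$. On six vertices a triangle-free graph has an independent set of size $3$ (this is $R(3,3)=6$). Adding to the pentagon one point incomparable to all the others gives $f_2(6)=3$.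

Chains alone never give a proportion $\alpha/n$ below $1/2$. The pentagon gives $2/5$, and placing many pentagons side by side, each to the right of and below the previous one, keeps the proportion $2/5$ for arbitrarily large $n$. Can the proportion tend to $0$, and how fast? The source "Independent sets in Hasse diagrams" (https://github.com/pras1712/pras1712.github.io) records
$$f_2(n)=\Omega(\sqrt{n\log n}),\qquad f_2(n)=O\!\left(n\,\frac{(\log\log n)^2}{\log n}\right),$$
and its Question 5.4 asks whether the upper bound can be improved to $O(n/\log n)$ or better. We shall prove that it can.

**Theorem 1.** For every $n\ge1$, with $\ell=\log_2 n$,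
$$f_2(n)\;\le\;32\,(\sqrt{\ell}+4)\;n\;2^{-\sqrt{\ell}}. \tag{1}$$
In particular $f_2(n)=O(n/\log n)$, and $f_2(n)=o(n/(\log n)^C)$ for every constant $C$.

In other words, $f_2(n)\le n\,2^{-(1-o(1))\sqrt{\log_2 n}}$. Two further results come at the end: consequences for colorings (Corollary 2), and a proof that the constant $1$ in the exponent is the best that this type of construction can give (Proposition 3).

## 2. Uniformly random points carry only about $n\log n$ Hasse edges

A sensible first attempt is a uniformly random point set: take a uniformly random permutation $\sigma$ of $[n]$ and the points $(i,\sigma(i))$. Let us count the edges.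

Fix $i$ and $d\ge1$ with $i+d\le n$. The pair of points in positions $i$ and $i+d$ is a cover iff $\sigma(i)<\sigma(i+d)$ and none of the $d-1$ values in positions strictly between lies between $\sigma(i)$ and $\sigma(i+d)$. Look only at the relative order of the $d+1$ values in positions $i,\dots,i+d$, which is uniformly random. Let $r$ and $r'$ be the ranks of the two end values. The pair $(r,r')$ is uniform over $(d+1)d$ ordered pairs, and we have a cover iff $r'=r+1$, which happens for $d$ of them. So the probability is $1/(d+1)$, and the expected number of edges is
$$\sum_{d=1}^{n-1}\frac{n-d}{d+1}\;\le\; n\sum_{d=2}^{n}\frac1d\;\le\; n\ln n .$$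

Fix $\varepsilon\in(0,1)$. By Markov's inequality, with probability at least $1-\varepsilon$ there are at most $n\ln n/\varepsilon$ edges, so the average degree is at most $D=2\ln n/\varepsilon$. Turán's theorem, in the form $\alpha\ge n/(D+1)$ for average degree at most $D$, already shows that $\alpha$ is then at least of order $n/\ln n$. In fact it is larger. The Hasse diagram is triangle-free, and the Ajtai–Komlós–Szemerédi theorem says that a triangle-free graph on $n$ vertices with average degree at most $D\ge2$ has $\alpha\ge c\,n\ln D/D$, with an absolute constant $c>0$. So, for large $n$, with probability at least $1-\varepsilon$,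
$$\alpha\;\ge\; c_\varepsilon\,\frac{n\ln\ln n}{\ln n},$$
where $c_\varepsilon>0$ depends only on $\varepsilon$. A typical uniformly random point set therefore does not give $O(n/\log n)$.

The obstacle is visible: there are too few edges. By Turán's theorem, $\alpha\le n/K$ forces average degree at least $K-1$. Uniform randomness produces average degree of order at most $\log n$, and we need much more. We must build in local structure with many covers.

## 3. A random half-graph, and one bit per point per layer

**What this section is for.** We define a small random poset of dimension at most $2$ that is full of covers, and we compute exactly the probability that a given subset is independent in it.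

**Definition (the pattern $P_c$).** Given labels $c:[\beta]\to\{0,1\}$, let $\tau_c$ be the permutation of $[\beta]$ whose values on $c^{-1}(0)$ are all smaller than its values on $c^{-1}(1)$, and which is decreasing on each of $c^{-1}(0)$ and $c^{-1}(1)$. Let $P_c$ be the poset on $[\beta]$ in which $a\le a'$ in $P_c$ iff $a\le a'$ as integers and $\tau_c(a)\le\tau_c(a')$.

For example, let $\beta=4$ and $c=(0,1,0,1)$. The zeros sit at $1,3$ and receive the values $2,1$; the ones sit at $2,4$ and receive $4,3$. So $\tau_c$ is $2\,4\,1\,3$, and the comparable pairs are $1<2$, $1<4$, $3<4$. The diagram is the path $2-1-4-3$.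

For integers $a<a'$ we claim
$$\tau_c(a)<\tau_c(a')\iff c(a)=0\text{ and }c(a')=1. \tag{2}$$
Indeed, equal labels give $\tau_c(a)>\tau_c(a')$ because $\tau_c$ is decreasing on each class; labels $(0,1)$ give $<$; labels $(1,0)$ give $>$.

By (2), $P_c$ has no chain of three elements, since the middle one would need label $1$ (as the upper element of a pair) and label $0$ (as the lower element of a pair). So every comparable pair is a cover. Therefore $J\subseteq[\beta]$ is independent in $H(P_c)$ iff there are no $a<a'$ in $J$ with $c(a)=0$ and $c(a')=1$; that is, iff $c$ is non-increasing along $J$: some ones, then only zeros. There are $|J|+1$ such patterns on $J$. So, for $c$ uniformly random among all labellings and for **every** $J\subseteq[\beta]$,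
$$\Pr[J\text{ independent in }H(P_c)]=(|J|+1)\,2^{-|J|}. \tag{3}$$
For $|J|=0,1$ this is $1$, as it should be, and for $|J|=2$ it is $3/4$.

The expected number of edges of $H(P_c)$ is $\frac14\binom{\beta}{2}$, so the average degree is $(\beta-1)/4$ in expectation. This removes the shortage of edges. But $H(P_c)$ is bipartite, with the label classes as sides, so $\alpha(H(P_c))\ge\beta/2$, and disjoint copies of such diagrams are still bipartite. One layer of half-graphs does not get below $1/2$.

Now compare with a union bound. Suppose that we have $N$ points and want no independent set of size $k=2^{-L}N$. Since $k!\ge(k/e)^k$, the number of candidates is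
$$\binom Nk\le\frac{N^k}{k!}\le\Bigl(\frac{eN}{k}\Bigr)^k=2^{k(L+\log_2 e)}.$$
A candidate set $I$ that meets a half-graph in many points pays, by (3), nearly one factor $1/2$ per point. So a layer of half-graphs that covers all the points costs $I$ about $2^{-k}$. If we could put $m$ layers of half-graphs on the *same* points, each with fresh randomness, the cost would be about $2^{-mk}$, and $m$ slightly larger than $L+\log_2e$ would suffice.

One cannot simply draw several patterns on the same $\beta$ points: whether two points are comparable is decided once. The layers must use different groupings of the points. All groupings must live in one planar order, and inside each group the covers must be covers of the whole poset. The next section produces this.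

## 4. Twisted digits: a point set with $m$ families of convex tiles

The case of two layers can be drawn. Cut the square into $\beta$ columns and $\beta$ rows, and put one point in each of the $\beta^2$ cells. Two kinds of freedom remain. Inside a column we may choose the left-to-right order of its $\beta$ points without moving any of them to another row. Inside a row we may choose the vertical order of its $\beta$ points without moving any of them to another column. So each column and each row can carry its own pattern, and all these choices are independent. A column is a vertical strip, so anything between two of its points is again in the column; likewise for rows. With digits in base $\beta$, the same thing can be done in $m$ layers.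

**Step 1: the point set.** Let $\beta\ge2$, $m\ge1$, $N=\beta^m$ and $X=[\beta]^m$. For each $j\in\{1,\dots,m\}$, $u\in[\beta]^{m-j}$ and $v\in[\beta]^{j-1}$, let $\tau^j_{u,v}$ be any permutation of $[\beta]$. For $x=(x_1,\dots,x_m)\in X$ define $y(x)=(y_1,\dots,y_m)$ one digit after the other by
$$y_j=\tau^j_{(x_1,\dots,x_{m-j}),\,(y_1,\dots,y_{j-1})}(x_{m-j+1}),\qquad j=1,\dots,m. \tag{4}$$
So the *last* digit of $x$, twisted, becomes the *first* digit of $y$; the last but one becomes the second; and so on. The twist for $y_j$ may depend on the digits of $x$ not yet used and on the digits of $y$ already produced. We think of $x$ as the horizontal coordinate and of $y(x)$ as the vertical coordinate, both in base $\beta$.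

**Step 2: prefixes determine points.** This step shows that every box of the right area contains exactly one point; in particular distinct points have distinct $y$-coordinates.

**Claim A.** For $0\le i\le m$, $w\in[\beta]^{m-i}$ and $v\in[\beta]^i$, exactly one $x\in X$ has $x$-prefix $w$ and $y$-prefix $v$.

*Proof.* Induction on $i$. For $i=0$ the string $w$ is all of $x$ and $v$ is empty, so there is nothing to prove. Suppose the claim holds for some $i<m$. Let $w\in[\beta]^{m-i-1}$ and $v=(v',b)$ with $v'\in[\beta]^i$ and $b\in[\beta]$. A point with $x$-prefix $w$ and $y$-prefix $v'$ has $x$-prefix $(w,a)$ for one $a\in[\beta]$, and by induction for each $a$ there is exactly one point with $x$-prefix $(w,a)$ and $y$-prefix $v'$. By (4) with $j=i+1$, its next $y$-digit is $y_{i+1}=\tau^{i+1}_{w,v'}(a)$, since $x_{m-i}=a$. As $\tau^{i+1}_{w,v'}$ is a bijection, exactly one $a$ gives $y_{i+1}=b$. $\square$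

With $i=m$ this says that $x\mapsto y(x)$ is a bijection of $X$. Define the poset $P$ on $X$ by
$$x\le x'\ \text{ in }P\iff x\le_{\rm lex}x'\ \text{ and }\ y(x)\le_{\rm lex}y(x').$$
Because $y$ is injective, the second condition is a linear order on $X$, so $P$ is an intersection of two linear orders and has dimension at most $2$.

**Step 3: the tiles.** This step finds the $m$ groupings and shows that covers inside a group are covers of $P$.

**Definition (tile).** For $1\le j\le m$, $u\in[\beta]^{m-j}$, $v\in[\beta]^{j-1}$, the level-$j$ tile $T^j_{u,v}$ is the set of points with $x$-prefix $u$ and $y$-prefix $v$.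

By Claim A with $i=j-1$, for each $a\in[\beta]$ there is a unique point $p_a$ with $x$-prefix $(u,a)$ and $y$-prefix $v$. Hence $T^j_{u,v}=\{p_a:a\in[\beta]\}$, with $\beta$ different points. By (4), the next $y$-digit of $p_a$, after the prefix $v$, is $\tau^j_{u,v}(a)$. Three facts follow.

(i) *For each $j$, the level-$j$ tiles partition $X$ into $N/\beta$ sets of size $\beta$.* Each point has exactly one $x$-prefix of length $m-j$ and one $y$-prefix of length $j-1$, and there are $\beta^{m-j}\beta^{j-1}=\beta^{m-1}=N/\beta$ pairs $(u,v)$.

(ii) *In $P$, $p_a\le p_{a'}$ iff $a\le a'$ and $\tau^j_{u,v}(a)\le\tau^j_{u,v}(a')$.* This is clear for $a=a'$. For $a\ne a'$, the $x$-strings of $p_a,p_{a'}$ agree on $u$ and next have the different digits $a,a'$, so these digits decide the lexicographic order. The $y$-strings agree on $v$ and next have the different digits $\tau^j_{u,v}(a),\tau^j_{u,v}(a')$, which decide that order.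

(iii) *Tiles are convex: if $p\le z\le q$ in $P$ with $p,q\in T^j_{u,v}$, then $z\in T^j_{u,v}$.* The $x$-string of $z$ lies lexicographically between two strings with prefix $u$, so it has prefix $u$. In the same way $y(z)$ has prefix $v$.

By (iii), if $p<q$ are in one tile, then every element strictly between them is in the tile too. So two elements of a tile form an edge of $H(P)$ iff they form an edge of the Hasse diagram of the tile, viewed as a poset on its own. Consequently:
$$\text{if } I \text{ is independent in } H(P),\text{ then each } I\cap T^j_{u,v} \text{ is independent in the Hasse diagram of } T^j_{u,v}. \tag{5}$$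

**An example with $\beta=m=2$.** The points are $11,12,21,22$ in this horizontal order. Level-1 tiles are given by $x_1$ alone: $\{11,12\}$ and $\{21,22\}$. Let both level-1 permutations be the identity, so $y_1=x_2$. Level-2 tiles are given by $y_1$ alone: $T^2_1=\{11,21\}$ and $T^2_2=\{12,22\}$ (here the subscript is $v$; the string $u$ is empty). Let $\tau^2_1$ be the identity and $\tau^2_2$ the swap. By (4), $y_2=\tau^2_{y_1}(x_1)$, so
$$y(11)=11,\quad y(12)=22,\quad y(21)=12,\quad y(22)=21.$$
The vertical ranks, from left to right, are $1,4,2,3$. The covers are $11<12$, $21<22$ and $11<21$. The first two are inside level-1 tiles, the third is inside $T^2_1$, and the swapped tile $T^2_2$ contributes nothing.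

Two things should be noticed. First, the level-2 tiles depend on the level-1 choices: if we change $\tau^1_2$ to the swap, then $y_1(21)=2$ and $y_1(22)=1$, and the level-2 tiles become $\{11,22\}$ and $\{12,21\}$. Second, (5) goes in one direction only. If both level-1 permutations are swaps, then $y_1(12)=1$ and $y_1(21)=2$, so $12<21$; nothing lies between $12$ and $21$ horizontally, so this is a cover. Yet $12$ and $21$ share no tile: they have different $x_1$ and different $y_1$. Such extra edges only help us, and we shall not use them.

Finally, different layers never compete for a pair: two points $p_a\ne p_{a'}$ of a level-$j$ tile have longest common $x$-prefix of length exactly $m-j$. So a pair of points determines the only level in which it can share a tile.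

## 5. Conditioning layer by layer

**What this section is for.** We make the permutations random and bound the probability that a *fixed* set $I$ is independent in $H(P)$. The delicate point is that the tiles of later levels are themselves random.

Let $\tau^j_{u,v}=\tau_{c^j_{u,v}}$, where all labellings $c^j_{u,v}:[\beta]\to\{0,1\}$, over all $j,u,v$, are independent and uniformly random. Fix $I\subseteq X$ with $|I|=k\ge1$. Let $E_j$ be the event that, for all $(u,v)$, the set $I\cap T^j_{u,v}$ is independent in the Hasse diagram of its tile.

**Step 1: one level, given the earlier ones.** The labellings are indexed by strings $(u,v)$, not by sets of points; this makes the conditioning clean. Which points belong to $T^j_{u,v}$ depends only on the functions $y_1,\dots,y_{j-1}$, hence only on the labellings of levels $1,\dots,j-1$. Condition on all of these labellings. Then the sets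
$$J_{u,v}=\{a\in[\beta]:p_a\in I\}\subseteq[\beta],\qquad p_a\in T^j_{u,v},$$
are fixed, while the labellings $c^j_{u,v}$ of level $j$ are still independent and uniform. By (ii), $I\cap T^j_{u,v}$ is independent in its tile iff $J_{u,v}$ is independent in $H(P_{c^j_{u,v}})$, and by (3) this has conditional probability $(|J_{u,v}|+1)2^{-|J_{u,v}|}$, whatever $J_{u,v}$ is. Since the level-$j$ tiles partition $X$, the sizes $|J_{u,v}|=|I\cap T^j_{u,v}|$ add up to $k$. Taking the product over the $N/\beta$ tiles $T$ of level $j$ and applying the AM–GM inequality to the factors $|I\cap T|+1$, whose sum is $k+N/\beta$, we get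
$$\Pr[E_j\mid\text{levels}<j]=\prod_T(|I\cap T|+1)\,2^{-|I\cap T|}\le 2^{-k}\Bigl(1+\frac{k\beta}{N}\Bigr)^{N/\beta}.$$
Put $\lambda=k\beta/N$, the average number of points of $I$ in a tile. Then $N/\beta=k/\lambda$, and the right side is
$$2^{-k}\,(1+\lambda)^{k/\lambda}=2^{-k\left(1-\log_2(1+\lambda)/\lambda\right)}.$$

**Step 2: all levels.** We multiply the conditional bounds. The events $E_1,\dots,E_{j-1}$ depend only on the labellings of levels below $j$. So, writing $B$ for the bound just found,
$$\Pr[E_1\cap\dots\cap E_j]=\mathbb E\bigl[\mathbf 1_{E_1\cap\dots\cap E_{j-1}}\Pr[E_j\mid\text{levels}<j]\bigr]\le B\,\Pr[E_1\cap\dots\cap E_{j-1}].$$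
Iterating over $j=1,\dots,m$, and using (5) for the first inequality,
$$\Pr[I\text{ independent in }H(P)]\le\Pr\Bigl[\bigcap_{j=1}^mE_j\Bigr]\le 2^{-mk\left(1-\log_2(1+\lambda)/\lambda\right)}. \tag{6}$$

The hoped-for $2^{-mk}$ has appeared, with a loss term $\log_2(1+\lambda)/\lambda$. The loss is real: if $I$ meets every tile of a level in exactly one point, then $\lambda=1$, the bound is $1$, and that level imposes no condition at all. So $\lambda$ must be large. With $k=2^{-L}N$ we have $\lambda=2^{-L}\beta$, so $\beta$ must be somewhat larger than $2^L$.

## 6. The union bound at $N_L$ points

**What this section is for.** We choose $m$ and $\beta$ so that (6) beats the number $2^{k(L+\log_2e)}$ of candidates. We need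
$$m-m\,\frac{\log_2(1+\lambda)}{\lambda}>L+\log_2 e .$$
Take $m=L+3$. Since $\log_2 e<1.45$, a total loss of at most $3/2$ is affordable. With $\lambda=2^s$ the total loss is about $ms2^{-s}$, so $2^s\approx m^2$ is plenty.

**Step 1: parameters.** Let $L\ge1$ be an integer and put
$$m=L+3,\quad s=\lceil2\log_2(L+3)\rceil,\quad \beta=2^{L+s},\quad N_L=\beta^m=2^{(L+s)(L+3)},\quad k=2^{-L}N_L.$$
Then $k$ is a positive integer and $\lambda=k\beta/N_L=2^{-L}2^{L+s}=2^s$. Also $\log_2(1+2^s)\le\log_2(2\cdot2^s)=s+1$.

**Step 2: the total loss is at most $3/2$.** Write $z=L+3\ge4$. The function $t\mapsto(t+1)2^{-t}$ has derivative $2^{-t}(1-(t+1)\ln2)$, which is negative for $t\ge1$ since $2\ln2>1$. As $s\ge2\log_2z\ge4$,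
$$m\,\frac{\log_2(1+\lambda)}{\lambda}\le m(s+1)2^{-s}\le z\,(2\log_2z+1)\,z^{-2}=\frac{2\log_2z+1}{z}\le\frac32 .$$
For the last inequality, $h(z)=2\log_2z+1-\frac32z$ has $h(4)=4+1-6=-1$ and $h'(z)=\frac{2}{z\ln2}-\frac32<0$ for $z\ge4$, because $\frac{2}{4\ln 2}<0.73$. So $h(z)<0$ for all $z\ge4$.

**Step 3: the union bound.** By (6), each $I$ with $|I|=k$ satisfies
$$\Pr[I\text{ independent in }H(P)]\le2^{-k(m-3/2)}=2^{-k(L+3/2)}.$$
There are at most $2^{k(L+\log_2e)}$ such sets, so the expected number of independent $k$-sets is at most $2^{-k(3/2-\log_2e)}<1$. Hence for some choice of labellings there is no independent set of size $k$. Then there is none of larger size either, since subsets of independent sets are independent. So $\alpha(H(P))<k$, and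
$$f_2(N_L)\le2^{-L}N_L. \tag{7}$$

To get a feeling for the sizes: $L=1$ gives $m=4$, $s=4$, $\beta=2^5$, $N_1=2^{20}$, and (7) says only that the proportion $1/2$ is reached on about a million points, which is worse than the pentagon. The gain is asymptotic: $\log_2N_L=(L+s)(L+3)$ is $(1+o(1))L^2$, so a proportion $2^{-L}$ costs about $2^{L^2}$ points.

## 7. From $N_L$ to every $n$

**Step 1: monotonicity.** We show $f_2(n-1)\le f_2(n)$ for $n\ge2$. Take an $n$-element $P$ of dimension at most $2$ with $\alpha(H(P))=f_2(n)$, and delete a maximal element $x$. The two linear orders restrict, so $P-x$ has dimension at most $2$. As $x$ is maximal, it lies strictly between no two elements, so the covers among the remaining elements are the same as before: $H(P-x)=H(P)-x$. An induced subgraph has no larger independence number.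

**Step 2: subadditivity.** We show $f_2(a+b)\le f_2(a)+f_2(b)$ for $a,b\ge1$. Take optimal planar point sets of sizes $a$ and $b$, and translate the second so that it lies entirely to the right of and below the first. Every point of one is incomparable to every point of the other, so the Hasse diagram is the disjoint union of the two, and $\alpha$ is the sum.

**Step 3: all multiples.** For $n\ge N\ge1$ we have $\lceil n/N\rceil\le n/N+1\le2n/N$, so by Steps 1 and 2
$$f_2(n)\le f_2\bigl(\lceil n/N\rceil N\bigr)\le\lceil n/N\rceil f_2(N)\le\frac{2n}{N}f_2(N). \tag{8}$$

**Step 4: small $n$.** For $n<N_1=2^{20}$ the bound (1) is trivial. Let $g(t)=32(t+4)2^{-t}$. Its derivative is $32\cdot2^{-t}(1-(t+4)\ln2)<0$ for $t\ge0$. Here $\sqrt\ell<\sqrt{20}<5$, so $g(\sqrt\ell)>g(5)=9$, and the right side of (1) is more than $9n\ge n\ge f_2(n)$.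

**Step 5: large $n$.** Let $n\ge N_1$. We translate the proportion $2^{-L}$ into $n$. The numbers $N_L$ are increasing in $L$ and unbounded, so there is an $L\ge1$ with $N_L\le n<N_{L+1}$. Write $A=L+4$ and $b=\log_2A$. The value of $s$ that belongs to $L+1$ is $\lceil2\log_2(L+4)\rceil\le2b+1$. So
$$\ell<\log_2N_{L+1}\le(L+1+2b+1)(L+4)=(A-2+2b)A\le A^2+2Ab\le(A+b)^2 .$$
Hence $\sqrt\ell<L+4+\log_2(L+4)$, that is, $2^{\sqrt\ell}<16\cdot2^L(L+4)$, or
$$2^{-L}<16(L+4)\,2^{-\sqrt\ell}.$$
On the other hand $n\ge N_L\ge2^{L^2}$, so $L\le\sqrt\ell$ and $2^{-L}\le16(\sqrt\ell+4)2^{-\sqrt\ell}$. With (8) for $N=N_L$ and (7),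
$$f_2(n)\le\frac{2n}{N_L}f_2(N_L)\le2n\,2^{-L}\le32(\sqrt\ell+4)\,n\,2^{-\sqrt\ell}.$$
This is (1).

**Step 6: comparison with powers of the logarithm.** For fixed $C$,
$$\log_2\!\left(\frac{32(\sqrt\ell+4)\,2^{-\sqrt\ell}}{\ell^{-C}}\right)=5+\log_2(\sqrt\ell+4)+C\log_2\ell-\sqrt\ell\;\longrightarrow\;-\infty$$
as $\ell\to\infty$. So $f_2(n)=o(n/(\log n)^C)$ for every $C$, and in particular $f_2(n)=O(n/\log n)$. Also $\log_2\bigl(32(\sqrt\ell+4)\bigr)=o(\sqrt\ell)$, so (1) reads $f_2(n)\le n\,2^{-(1-o(1))\sqrt{\log_2n}}$. This proves Theorem 1. $\blacksquare$

## 8. Chromatic number and axis-parallel rectangles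

Two notions are needed for points in the plane with distinct $x$-coordinates and distinct $y$-coordinates.

**Definition (Delaunay graph for rectangles).** Two points $p,q$ of the set are joined if some axis-parallel rectangle contains $p$ and $q$ and no other point of the set. Since any such rectangle contains the rectangle spanned by $p$ and $q$ (the one with $p,q$ as opposite corners), this holds iff the spanned rectangle contains no other point.

In the pentagon of Section 1, the five Hasse edges are Delaunay edges, and there are two more, between incomparable points: $p_2p_4$, whose rectangle $[2,4]\times[2,3]$ misses $p_3=(3,4)$, and $p_3p_4$, whose rectangle $[3,4]\times[2,4]$ misses $p_2=(2,3)$.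

**Definition (conflict-free coloring).** A coloring of the points is conflict-free for axis-parallel rectangles if, in every axis-parallel rectangle that contains at least one point, some color appears exactly once.

For three points on an increasing chain, the colors $1,2,1$ in order are conflict-free. For four such points, $1,2,1,2$ is not: a rectangle around all four contains each color twice.

**Corollary 2.** For every $n$ there is an $n$-element poset of dimension at most $2$ whose Hasse diagram has chromatic number at least $2^{\sqrt{\log_2n}}/\bigl(32(\sqrt{\log_2n}+4)\bigr)$. There are also $n$ points in the plane whose Delaunay graph with respect to axis-parallel rectangles has independence number at most the bound of Theorem 1. Every conflict-free coloring of these points with respect to axis-parallel rectangles uses at least $2^{\sqrt{\log_2n}}/\bigl(32(\sqrt{\log_2n}+4)\bigr)$ colors.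

*Proof.* Take $P$ on $n$ elements with $\alpha(H(P))=f_2(n)$. Color classes are independent sets, so $\chi(H(P))\ge n/\alpha(H(P))$, and (1) gives the first claim.

Realize $P$ by planar points with distinct coordinates. For $p<q$, a third point $z$ lies in the rectangle spanned by $p,q$ iff $p\le z\le q$. So $p<q$ is a cover iff the spanned rectangle contains no other point, and every edge of $H(P)$ is an edge of the Delaunay graph $D$. Hence $\alpha(D)\le\alpha(H(P))=f_2(n)$, which is the second claim.

In a conflict-free coloring, a rectangle with exactly two points must show two different colors, since otherwise no color appears exactly once in it. So the coloring is proper on $D$, and it uses at least $n/\alpha(D)$ colors, which by (1) is at least the stated number. $\square$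

## 9. How far tile edges alone can go

In the proof we used only the edges inside tiles. Can a cleverer choice of labels, or a different balance of $m$ and $\beta$, improve the exponent $\sqrt{\log_2n}$ by a constant factor while still using only these edges? The next statement says no.

**Proposition 3.** Let $G$ be the graph on $X=[\beta]^m$ whose edges are the Hasse edges inside tiles, for *arbitrary* labellings $c^j_{u,v}$. Then
$$\alpha(G)\ge N\max\Bigl(2^{-m},\ \frac1{m(\beta-1)+1}\Bigr).$$
Consequently, if $\alpha(G)\le2^{-L}N$, then $\log_2N\ge(1-o(1))L^2$ as $L\to\infty$.

*Proof.* **Step 1: few layers mean few colors.** Fix $j$. Each point lies in exactly one level-$j$ tile $T^j_{u,v}$, as its element $p_a$ for one $a$; give it the label $c^j_{u,v}(a)$. By (2), every level-$j$ tile edge joins a point labeled $0$ to a point labeled $1$. Coloring each point by its vector of $m$ labels is therefore a proper coloring of $G$ with at most $2^m$ colors, and a largest color class is an independent set of size at least $2^{-m}N$.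

**Step 2: small tiles mean small degree.** Each vertex lies in one tile per level, and has at most $\beta-1$ neighbors there. So $G$ has maximum degree at most $m(\beta-1)$. Choosing vertices greedily, and deleting each chosen vertex with its neighbors, gives an independent set of size at least $N/(m(\beta-1)+1)$.

**Step 3: both constraints together.** Suppose $\alpha(G)\le2^{-L}N$. Step 1 gives $2^{-m}\le2^{-L}$, so $m\ge L$. Step 2 gives $m(\beta-1)+1\ge2^L$, and since $m\ge1$ the left side is at most $m\beta$, so $\beta\ge2^L/m$. Also $\beta\ge2$. Therefore
$$\log_2N=m\log_2\beta\ge m\max(1,\,L-\log_2m).$$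
The function $m\mapsto m(L-\log_2m)$ has derivative $L-\log_2m-\log_2e$, so it is increasing for $m\le2^L/e$. Let $L$ be large enough that $L\le2^L/e$. If $L\le m\le2^L/e$, then
$$\log_2N\ge L(L-\log_2L)=L^2-L\log_2L.$$
If $m\ge2^L/e$, then $\log_2N\ge m\ge2^L/e$, which exceeds $L^2$ for large $L$. In both cases $\log_2N\ge(1-o(1))L^2$, with an error term that depends only on $L$. $\square$

Read with $L=\log_2(N/\alpha(G))$, this says the following. For each $\varepsilon\in(0,1)$ there is $L_\varepsilon$ such that $L\le\max\bigl(L_\varepsilon,\sqrt{\log_2N/(1-\varepsilon)}\bigr)$. Hence $\alpha(G)\ge N\,2^{-(1+o(1))\sqrt{\log_2N}}$ as $N\to\infty$. An argument that uses only the tile edges of this construction cannot do better than $n\,2^{-(1+o(1))\sqrt{\log_2n}}$, and Theorem 1 attains this up to the $o(1)$. The proposition says nothing about the Hasse edges outside tiles, such as the cover $12<21$ seen in Section 4, and it is not a lower bound for $f_2(n)$; no matching lower bound is claimed. Whether $f_2(n)\le n^{1-c}$ for some constant $c>0$ is not settled here.
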